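# Finite type is not an open condition for almost complex structures

## 1. Complex curves, valuations and order of contact

Throughout, $\mathbb D$ is the unit disc in $\mathbb C$ with variable $t=x+iy$, and
$$\partial_t=\tfrac12(\partial_x-i\partial_y),\qquad \partial_{\bar t}=\tfrac12(\partial_x+i\partial_y).$$
Subscripts denote derivatives, and they apply componentwise to maps into $\mathbb C^n$. Thus $u_x=u_t+u_{\bar t}$ and $u_y=i(u_t-u_{\bar t})$.

**Order of vanishing.** Let $F$ be smooth near $0\in\mathbb D$ and let $k$ be an integer. We write $F=O(|t|^k)$ for the pointwise bound $|F|\le C|t|^k$ near $0$. For $k\le 0$ this holds for every smooth $F$. For $k\ge 1$ Taylor's formula says that it holds exactly when all derivatives of $F$ of order $<k$ vanish at $0$. We shall use four consequences.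

1. If $F=O(|t|^k)$ with $k\ge1$, then $F_t$ and $F_{\bar t}$ are $O(|t|^{k-1})$.
2. If $F(0)=0$ and $F_t,F_{\bar t}=O(|t|^k)$ with $k\ge 0$, then $F=O(|t|^{k+1})$.
3. If $|F|\le C|t|^a$ with $a\ge0$ real, then $F=O(|t|^{\lceil a\rceil})$. Indeed, a nonzero lowest Taylor term of degree $d<a$ would give $|F|\ge c|t|^d$ along some ray.
4. If $FG=O(|t|^k)$ and $|G|\ge c|t|^l$ near $0$ with $c>0$, then $F=O(|t|^{k-l})$.

**Definition (almost complex structure).** A smooth almost complex structure on $\mathbb C^n$ is a smooth family $J(p)$ of real-linear maps of $T_p\mathbb C^n=\mathbb C^n$ with $J(p)^2=-1$. The standard one is multiplication by $i$.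

**Example 1.** On $\mathbb C^2$ with coordinates $(w,\zeta)$, let $\beta(w,\zeta)$ be a smooth complex function and put
$$J(v,\eta)=(iv,\ i\eta-2i\beta\bar v).$$
The second component of $J^2(v,\eta)$ is $i(i\eta-2i\beta\bar v)-2i\beta\,\overline{iv}=-\eta+2\beta\bar v-2\beta\bar v=-\eta$, so $J^2=-1$.

**Definition (complex curve).** A complex curve is a non-constant $J$-holomorphic map $u:\mathbb D\to\mathbb C^n$, that is, $du\circ i=J(u)\circ du$. Equivalently, $u_y=J(u)u_x$.

**Example 2.** For the $J$ of Example 1, $u=(w,\zeta)$ is $J$-holomorphic exactly when $w_y=iw_x$ and $\zeta_y=i\zeta_x-2i\beta\overline{w_x}$. The first equation says that $w$ is holomorphic. The second gives $\zeta_{\bar t}=\frac12(\zeta_x+i\zeta_y)=\beta\,\overline{w_x}=\beta\,\overline{w'}$. If $\beta(w,\zeta)=w$, then $w\overline{w'}=\partial_{\bar t}|w|^2$, so the curves are the non-constant maps $u=(w,\ |w|^2+h)$ with $w,h$ holomorphic. For instance $t\mapsto(t,|t|^2)$ is one.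

**Definition (valuation).** For $k\ge1$ let $u^{(k)}(0)$ be the collection of all real partial derivatives of $u$ of order $k$ in $(x,y)$ at $0$. The valuation of a curve $u$ at $0$ is the integer $\nu(u)\ge1$ with $u^{(k)}(0)=0$ for $1\le k<\nu(u)$ and $u^{(\nu(u))}(0)\ne0$. It exists because $u$ is non-constant, by the unique continuation theorem for $J$-holomorphic maps. We call $u$ regular (at $0$) if $\nu(u)=1$. For the standard structure, $t\mapsto(t^2,t^3)$ has valuation $2$.

**Definition (contact and type).** Let $H=\{\rho=0\}$ be a smooth real hypersurface, where $\rho:\mathbb C^n\to\mathbb R$ is smooth and $0$ is a regular value of $\rho$. For $p\in H$ and a curve $u$ with $u(0)=p$, let $\nu(\rho(u))$ be the vanishing order of $\rho\circ u$ at $0$, that is, the degree of the first nonzero homogeneous term of its real Taylor expansion. It is $\infty$ if $\rho\circ u$ vanishes to infinite order, in particular if $u(\mathbb D)\subset H$. Put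
$$\Delta(u,H)=\frac{\nu(\rho(u))}{\nu(u)},\qquad \Delta_1(H,p)=\sup_{u(0)=p}\Delta(u,H)\in[1,\infty].$$
The number $\Delta_1(H,p)$ is the 1-type of $H$ at $p$, and $p$ is of finite type if $\Delta_1(H,p)<\infty$. Note that $\Delta(u,H)\ge1$, because $u-p=O(|t|^{\nu(u)})$ forces $\rho\circ u=O(|t|^{\nu(u)})$.

**Example 3.** Take the standard structure on $\mathbb C^2$. If $\rho=\operatorname{Re}\zeta$, then $H$ contains the disc $(t,0)$, and $\Delta_1(H,0)=\infty$. If $\rho=\operatorname{Re}\zeta+|w|^{2k}$ with $k\ge1$, let $u=(w,\zeta)$ pass through $0$ with $w$ of order $a$ and $\zeta$ of order $b$ (one of them possibly $\infty$). The leading term of $\operatorname{Re}\zeta$ has mean zero on circles and that of $|w|^{2k}$ is a positive multiple of $|t|^{2ka}$, so they cannot cancel. Hence $\nu(\rho(u))=\min(b,2ka)$, while $\nu(u)=\min(a,b)$. If $a\le b$ the quotient is at most $2k$, and if $a>b$ it is $1$. The curve $(t,0)$ gives $2k$, so $\Delta_1(H,0)=2k$.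

**Example 4.** Take the structure of Example 2 with $\beta=w$, and $\rho=\operatorname{Re}\zeta$. For $u=(w,|w|^2+h)$ through $0$, with $w$ of order $a$ and $h$ of order $b$, we get $\rho\circ u=|w|^2+\operatorname{Re}h$, of order $\min(2a,b)$, and $\nu(u)=\min(a,b)$. So $\Delta_1(H,0)=2$: the same flat $\rho$ that had infinite type for the standard structure now has type $2$. Here $(\rho\circ u)_{t\bar t}=|w'|^2$, which is a square produced by $J$ and not by $\rho$. Section 6 uses this effect.

## 2. D'Angelo's bound and its almost complex analogue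

For the standard structure, the following is a theorem of D'Angelo. The points of finite type form an open set in $H$; more precisely, every $p_0\in H$ of finite type has a neighborhood $U$ in $H$ with
$$\Delta_1(H,p)\le 2\,\Delta_1(H,p_0)^{\,n-1}\qquad\text{for all }p\in U. \tag{1}$$

A bound weaker than $\Delta_1(H,p)\le\Delta_1(H,p_0)$ is needed, as the next example shows.

**Example 5.** In $\mathbb C^3$ with the standard structure let $\rho=\operatorname{Re}z_3+|z_1^2-z_2z_3|^2+|z_2|^4$. Then $\Delta_1(H,0)=4$, but $\Delta_1(H,(0,0,i\lambda))\ge8$ for every real $\lambda\ne0$.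

For the second claim take $u=(t,\ t^2/(i\lambda),\ i\lambda)$. It is regular, and $\rho\circ u=|t|^8/\lambda^4$.

For the first claim, the curve $(t,0,0)$ gives $4$. Conversely let $u(0)=0$, $\nu=\nu(u)$, and suppose $\rho\circ u=O(|t|^N)$ with $N=4\nu+1$. Put $h=u_1^2-u_2u_3$. Averaging $\rho\circ u$ over $|t|=\epsilon$ kills $\operatorname{Re}u_3$, so the means of $|h|^2$ and of $|u_2^2|^2$ are $O(\epsilon^N)$. Since the mean of $|F|^2$ is at least $|c|^2\epsilon^{2d}$ when $F=ct^d+\cdots$ is holomorphic, we get $2\operatorname{ord}h\ge N$ and $4\operatorname{ord}u_2\ge N$. Then $\operatorname{Re}u_3=O(|t|^N)$, so $\operatorname{ord}u_3\ge N$. Thus $u_2,u_3$ have order $>\nu$, so $u_1$ has order $\nu$. Now $u_1^2$ has order $2\nu$ and $u_2u_3$ has larger order, so $\operatorname{ord}h=2\nu<N/2$, a contradiction.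

Now the question. Does (1) persist for almost complex structures: for every $n\ge2$, every smooth $J$ on $\mathbb C^n$, every smooth $H$ and every $p_0\in H$ of finite type, is there a neighborhood $U$ of $p_0$ in $H$, possibly depending on $J,H,p_0$, on which (1) holds? And is the set of points of finite type always open in $H$? The source of the problem is the paper "Lie Brackets And Singular Type Of Real Hypersurfaces". The answer to both questions is no.

**Theorem A.** For every $n\ge4$ there are a real-analytic almost complex structure $J$ on $\mathbb C^n$ and a hypersurface $H=\{\rho=0\}$, with $\rho$ polynomial and $d\rho\ne0$ everywhere, such that $0\in H$, $\Delta_1(H,0)\le8$, and there are points $p_\delta\in H$, $p_\delta\to0$ as $\delta\to0^+$, through each of which passes a regular complex curve contained in $H$. So $\Delta_1(H,p_\delta)=\infty$. Hence no bound of $\Delta_1(H,p)$ near $p_0$ by any finite function of $n$ and $\Delta_1(H,p_0)$ holds.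

**Theorem B.** For every smooth $J$ on $\mathbb C^2$ and every smooth $H$, $\Delta_1(H,\cdot)$ takes values in $\{2,3,\dots\}\cup\{\infty\}$ and is upper semicontinuous: every $p_0\in H$ of finite type has a neighborhood in $H$ on which $\Delta_1(H,p)\le\Delta_1(H,p_0)$. In particular (1) and openness hold for $n=2$.

In Theorem A, $2\Delta_1(H,0)^{n-1}\le2\cdot8^{n-1}<\infty$ while $\Delta_1(H,p_\delta)=\infty$. So (1) fails at $p_0=0$ and the set of finite type points is not open. The case $n=3$ is not settled here, and it is not needed, since the question quantifies over all $n\ge2$.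

We begin with $n=2$, where the natural approach succeeds: find finitely many derivatives whose non-vanishing at $p_0$ detects finite type, and use that non-vanishing is an open condition.

## 3. Complex dimension two: derivatives of the Levi function give the type

**Definition ($(1,0)$-form).** A complex-valued $1$-form $\beta$ is of type $(1,0)$ for $J$ if $\beta(Jv)=i\beta(v)$. If $u$ is $J$-holomorphic and $\beta$ is $(1,0)$, then $u^*\beta$ satisfies $u^*\beta(i\,\cdot)=i\,u^*\beta$, so $u^*\beta=\varphi\,dt$ for a function $\varphi$. In Example 1, $dw$ and $d\zeta-\beta\,d\bar w$ are $(1,0)$. For the second: $(i\eta-2i\beta\bar v)-\beta\,\overline{iv}=i(\eta-\beta\bar v)$.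

**Step 1: a frame adapted to $H$, and the candidate for the type.** Fix $p_0\in H$ and a neighborhood $\mathcal U$ of $p_0$ in $\mathbb C^2$ on which $d\rho\ne0$. Write $r=\rho$ and put
$$\theta=-dr\circ J,\qquad \varepsilon=dr+i\theta.$$
Then $\varepsilon\circ J=-\theta+i\,dr=i\varepsilon$, so $\varepsilon$ is $(1,0)$, and it is nowhere zero. Shrinking $\mathcal U$, choose a smooth $(1,0)$-form $\omega$ such that $\omega,\varepsilon$ is a frame of the $(1,0)$-forms. Let $L,E$ be the dual $(1,0)$ vector fields, so that $(L,E,\bar L,\bar E)$ is dual to $(\omega,\varepsilon,\bar\omega,\bar\varepsilon)$. In this frame let $c$ be the $\omega\wedge\bar\omega$-coefficient of $d\theta$. Since $d\theta$ is real and $\overline{\omega\wedge\bar\omega}=-\omega\wedge\bar\omega$, we have $\bar c=-c$. So $c=i\ell$ with $\ell$ real and smooth: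
$$d\theta=i\ell\,\omega\wedge\bar\omega+\big(\text{combination of }\omega\wedge\bar\varepsilon,\ \bar\omega\wedge\varepsilon,\ \varepsilon\wedge\bar\varepsilon,\ \omega\wedge\varepsilon,\ \bar\omega\wedge\bar\varepsilon\big).$$
For a word $I$ of length $|I|$ in $L,\bar L$, write $L^I\ell$ for the iterated derivative, and for $p\in H\cap\mathcal U$ put
$$m(p)=2+\min\{|I|:(L^I\ell)(p)\ne0\}\in\{2,3,\dots\}\cup\{\infty\}.$$

*Two examples.* (i) For the standard structure and $r=\operatorname{Re}\zeta+\chi(w)$ we have $\varepsilon=2\partial r=d\zeta+2\chi_w\,dw$ and $\theta=\operatorname{Im}\varepsilon$. Hence $d\theta=\operatorname{Im}(2\chi_{w\bar w}\,d\bar w\wedge dw)=2i\chi_{w\bar w}\,dw\wedge d\bar w$. With $\omega=dw$ this gives $\ell=2\chi_{w\bar w}$. On functions of $w$ alone, $L$ and $\bar L$ act as $\partial_w$ and $\partial_{\bar w}$. For $\chi=|w|^{2k}$ we get $\ell=2k^2|w|^{2k-2}$ and $m(0)=2+(2k-2)=2k$, in agreement with Example 3. (ii) In Example 4, $dr(J(v,\eta))=\operatorname{Re}(i\eta-2iw\bar v)=-\operatorname{Im}\eta+2\operatorname{Im}(w\bar v)$,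 so $\theta=\operatorname{Im}d\zeta-2\operatorname{Im}(w\,d\bar w)$ and $d\theta=-2\operatorname{Im}(dw\wedge d\bar w)=2i\,dw\wedge d\bar w$. Here $\ell=2$ with $\omega=dw$, so $m(0)=2$, again in agreement.

If $(L^I\ell)(p_0)\ne0$, then $(L^I\ell)(p)\neq 0$ for $p$ near $p_0$. Hence $m(p)\le m(p_0)$ for $p\in H$ near $p_0$. So Theorem B follows once we prove
$$\Delta_1(H,p)=m(p)\qquad(p\in H\cap\mathcal U). \tag{2}$$

**Step 2: what a curve sees of the frame.** The purpose of this step is to turn the geometry into identities for functions on the disc. Let $u$ be a curve with $u(0)=p$, and work near $t=0$. Write $u^*\omega=\varphi\,dt$, $u^*\varepsilon=\psi\,dt$, and $r$ for $r\circ u$ when it is differentiated in $t$. Since $dr=\operatorname{Re}\varepsilon$, we have $d(r\circ u)=\frac12(\psi\,dt+\bar\psi\,d\bar t)$, so $\psi=2r_t$. Since $\bar\omega,\bar\varepsilon$ pull back to multiples of $d\bar t$, which kills $\partial_t$, we have $du(\partial_t)=\varphi L+\psi E$. So for smooth $h$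
$$(h\circ u)_t=\varphi\,(Lh)(u)+\psi\,(Eh)(u),\qquad (h\circ u)_{\bar t}=\bar\varphi\,(\bar Lh)(u)+\bar\psi\,(\bar Eh)(u). \tag{3}$$
Next, $u^*\theta=-dr\circ J\circ du=-d(r\circ u)\circ i=-ir_t\,dt+ir_{\bar t}\,d\bar t$, whence $d(u^*\theta)=2ir_{t\bar t}\,dt\wedge d\bar t$. Compare with the pullback of $d\theta$. The terms $\omega\wedge\varepsilon$ and $\bar\omega\wedge\bar\varepsilon$ pull back to $0$, and the others are multiples of $dt\wedge d\bar t$. With smooth functions $c_1,c_2,c_3$ of $t$,
$$2r_{t\bar t}=\ell(u)|\varphi|^2+c_1\varphi\bar\psi+c_2\bar\varphi\psi+c_3\psi\bar\psi. \tag{4}$$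
In the same way $d(u^*\omega)=\varphi_{\bar t}\,d\bar t\wedge dt$ equals $u^*d\omega$, so
$$\varphi_{\bar t}\ \text{ is a combination, with smooth coefficients, of }\ \varphi\bar\varphi,\ \varphi\bar\psi,\ \psi\bar\varphi,\ \psi\bar\psi. \tag{5}$$

**Step 3: $\Delta_1(H,p)\le m(p)$.** We show that high contact forces the derivatives $L^I\ell$ to vanish at $p$. Let $\nu=\nu(u)$ and let $N>\nu$ be an integer with $r\circ u=O(|t|^N)$. If there is no such $N$, then $\Delta(u,H)\le1\le m(p)$.

First, the size of $\varphi$. We have $\psi=2r_t=O(|t|^{N-1})=O(|t|^\nu)$. As a complexified tangent vector, $du(\partial_t)=\frac12(u_x-iJu_x)$. Its real part is $\frac12u_x$, and $u_y=Ju_x$, so $du(\partial_t)$ vanishes at $0$ to order exactly $\nu-1$, as $du$ does. As $du(\partial_t)=\varphi L+\psi E$ and $\psi$ has order at least $\nu$, the function $\varphi$ vanishes to order exactly $\nu-1$. By (5), $\varphi_{\bar t}=O(|t|^{2\nu-2})$ and $2\nu-2\ge\nu-1$, so the leading homogeneous term of $\varphi$, of degree $\nu-1$, is annihilated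 by $\partial_{\bar t}$. Hence $\varphi=ct^{\nu-1}+O(|t|^\nu)$ with $c\ne0$, and $|\varphi|\ge c'|t|^{\nu-1}$ near $0$ with $c'>0$. This is the point that makes division possible.

*Claim:* $(L^I\ell)(u)=O(|t|^{N-(2+|I|)\nu})$ for all $I$. For $|I|=0$, (4) gives $\ell(u)|\varphi|^2=O(|t|^{N-2})$, because $r_{t\bar t}=O(|t|^{N-2})$ and the terms containing $\psi$ are $O(|t|^{N-1})$. Dividing by $|\varphi|^2$ gives $O(|t|^{N-2-2(\nu-1)})=O(|t|^{N-2\nu})$. Now suppose that $h=L^I\ell$ satisfies $h\circ u=O(|t|^k)$ with $k=N-(2+|I|)\nu$. If $k\le0$, the claim for words of length $|I|+1$ is trivial. If $k\ge1$, then (3) and $\psi=O(|t|^{N-1})$ with $N-1\ge k-1$ give $\varphi\,(Lh)(u)=O(|t|^{k-1})$. Dividing by $\varphi$, $(Lh)(u)=O(|t|^{k-\nu})$. The second formula in (3) gives the same for $\bar Lh$. This proves the claim.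

If $(L^I\ell)(p)\ne0$, the claim forces $N-(2+|I|)\nu\le0$. So if $m(p)<\infty$, every such $N$ satisfies $N\le m(p)\nu$, which gives $\nu(\rho(u))\le m(p)\nu$ and $\Delta(u,H)\le m(p)$. If $m(p)=\infty$ there is nothing to prove.

**Step 4: discs with prescribed small jets.** For the reverse inequality we need many $J$-holomorphic discs through $p$. Let $m\ge2$ be an integer with $m\le m(p)$, and put $k=m-1$. Choose affine coordinates on $\mathbb C^2$ with $p=0$ and $J(0)=i$. Substituting $u_x=u_t+u_{\bar t}$ and $u_y=i(u_t-u_{\bar t})$ in $u_y=Ju_x$ gives $(J+i)u_{\bar t}=(i-J)u_t$. Near $0$ the map $J+i$ is invertible. Put $B=(J+i)^{-1}(i-J)$. From $(i-J)i=-J(i-J)$ and $(J+i)i=J(J+i)$ we get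
$$Bi=-(J+i)^{-1}J(i-J)=-i(J+i)^{-1}(i-J)=-iB,$$
so $B$ is antilinear, $Bv=Q\bar v$ with a complex matrix $Q$. The equation near $0$ is therefore
$$u_{\bar t}=Q(u)\,\overline{u_t},\qquad Q\text{ smooth},\quad Q(0)=0. \tag{6}$$
Let $0<\gamma<1$ and let $T$ be the Cauchy–Green operator on $\mathbb D$. It is bounded $C^{k,\gamma}(\overline{\mathbb D})\to C^{k+1,\gamma}(\overline{\mathbb D})$ and satisfies $\partial_{\bar t}T=\mathrm{id}$ (Vekua, *Generalized Analytic Functions*). Consider
$$\Phi(u)=u-T\big(Q(u)\overline{u_t}\big)$$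
near $0$ in $C^{k+1,\gamma}(\overline{\mathbb D},\mathbb C^2)$. It is $C^1$, since $u\mapsto Q(u)$ is $C^1$ into $C^{k,\gamma}$ for smooth $Q$ and multiplication is bounded bilinear on $C^{k,\gamma}$. Also $\Phi(0)=0$ and $d\Phi(0)=\mathrm{id}$, because $Q(0)=0$. By the inverse function theorem, for small $c=(c_0,\dots,c_k)\in(\mathbb C^2)^{k+1}$ we may put $u_c=\Phi^{-1}\big(\sum_jc_jt^j/j!\big)$. Applying $\partial_{\bar t}$ to $\Phi(u_c)=\sum_jc_jt^j/j!$ shows that $u_c$ solves (6), so it is $J$-holomorphic. It is smooth on $\mathbb D$ by elliptic regularity (McDuff–Salamon, *J-holomorphic Curves and Symplectic Topology*, Theorem B.4.1). The $C^1$ map $c\mapsto(\partial_t^ju_c(0))_{0\le j\le k}$ fixes $0$. Its differential at $0$ is the identity, because $d(\Phi^{-1})(0)=\mathrm{id}$ and the polynomial $\sum_jc_jt^j/j!$ has $\partial_t^j$-derivative $c_j$ at $0$. So all sufficiently small values of $(\partial_t^ju(0))_{0\le j\le k}$ are attained.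

**Step 5: jets that kill the pure derivatives of $r\circ u$.** Let $u(0)=0$ and now write $c_j=\partial_t^ju(0)$. We claim that each $\partial_t^a\partial_{\bar t}^bu(0)$ with $b\ge1$ and $a+b=j$ is a universal polynomial without constant term in $c_1,\dots,c_{j-1}$ and their conjugates. Apply $\partial_t^a\partial_{\bar t}^{b-1}$ to (6). The terms of the product rule in which $Q(u)$ is not differentiated vanish at $0$, as $Q(0)=0$. All other terms contain only derivatives of $u,\bar u$ of orders between $1$ and $j-1$, at least one of them as a factor. Induction on $j$ gives the claim; for $j=1$ it says $u_{\bar t}(0)=0$. Since $\partial_t^j\bar u=\overline{\partial_{\bar t}^ju}$, the chain rule yields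
$$\partial_t^j(r\circ u)(0)=\sum_{k=1}^2\frac{\partial r}{\partial u_k}(0)\,c_{j,k}+R_j(c_1,\dots,c_{j-1},\bar c_1,\dots,\bar c_{j-1}),\qquad R_1=0,\quad R_j(0)=0.$$
As $r$ is real and $dr(0)\ne0$, the vector $(\partial r/\partial u_k(0))_k$ is nonzero. Choose $v\ne0$ with $\sum_k\frac{\partial r}{\partial u_k}(0)v_k=0$ and $e$ with $\sum_k\frac{\partial r}{\partial u_k}(0)e_k=1$. Put $c_1=\delta v$ and, inductively, $c_j=-R_j\,e$ for $2\le j\le m-1$. Then $\partial_t^j(r\circ u)(0)=0$ for $1\le j\le m-1$, and the $c_j$ are continuous in $\delta$ and tend to $0$ as $\delta\to0$. By Step 4, for small $\delta>0$ these jets are attained by a $J$-holomorphic $u$ on $\mathbb D$ with $u(0)=0=p$. Since $c_1\ne0$, $\nu(u)=1$.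

**Step 6: this disc has contact at least $m$.** We show by induction that $r\circ u=O(|t|^q)$ for $1\le q\le m$. The mixed derivatives will vanish because of (4). The case $q=1$ is clear. Let $1\le q\le m-1$ and $r\circ u=O(|t|^q)$, so $\psi=O(|t|^{q-1})$. By repeated use of (3), each derivative of $\ell\circ u$ of order $i$ is a sum of terms (smooth)$\,\cdot(L^I\ell)(u)$ with $|I|\le i$, and terms (smooth)$\,\cdot\partial^\beta\psi$ or (smooth)$\,\cdot\partial^\beta\bar\psi$ with $|\beta|\le i-1$. Let $i\le q-2$. The first kind vanishes at $0$, because $|I|\le q-2\le m-3<m(p)-2$. The second kind vanishes at $0$, because $|\beta|\le q-3$ and $\psi=O(|t|^{q-1})$. So $\ell\circ u=O(|t|^{q-1})$, and (4) gives $r_{t\bar t}=O(|t|^{q-1})$. Hence every derivative of $r\circ u$ of order $q$ that contains both $\partial_t$ and $\partial_{\bar t}$ vanishes at $0$. The derivative $\partial_t^q(r\circ u)(0)$ vanishes by Step 5, and so does its conjugate $\partial_{\bar t}^q(r\circ u)(0)$. So $r\circ u=O(|t|^{q+1})$.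

Thus $\Delta_1(H,p)\ge\Delta(u,H)\ge m$ for every integer $m$ with $2\le m\le m(p)$. With Step 3 this proves (2), and hence Theorem B. Since $\Delta_1(H,p_0)\le2\Delta_1(H,p_0)$, (1) holds for $n=2$. $\blacksquare$

## 4. Several tangential directions, and sums of squares in the standard structure

In dimension $n\ge3$ there are $n-1$ forms $\omega_j$ completing $\varepsilon$ to a frame, and (4) becomes $2r_{t\bar t}=\sum_{j,k}\ell_{jk}(u)\varphi_j\bar\varphi_k+(\text{terms containing }\psi\text{ or }\bar\psi)$. This is one scalar equation for $n-1$ unknown functions $\varphi_j$, and the division by $|\varphi|^2$ in Step 3 has no analogue: which direction the curve follows, and to what order, depends on the curve. This is a real obstacle. If $\Delta_1(H,p)$ were always read off, as in (2), from the first non-vanishing derivative in a fixed list of smooth functions, it would be upper semicontinuous, and Example 5 says that it is not, even for the standard structure.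

So we look for a counterexample, and ask what it should look like. We want discs inside $H$ through points $p_\delta\to0$, and no curve of high contact through $0$. A natural source of discs is a holomorphic vector field $X$ on $\mathbb C^3$ with $X(0)=0$: the discs are its integral curves. To make $H$ see $X$, we want two holomorphic $1$-forms $A,\xi$ whose common kernel is spanned by $X$ where $X\ne0$, and an identity of the shape
$$r_{t\bar t}=\tfrac12\big(|A(w_t)|^2+|\xi(w_t)|^2\big)+(\text{small})$$
along curves. Then high contact forces $w$ to be nearly tangent to $X$, and if no curve through $0$ is nearly tangent to $X$, the type at $0$ is finite.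

The first attempt is to stay with the standard structure and take $\rho=\operatorname{Re}\zeta+\phi(w)$, where $\phi$ has Levi form $|A|^2+|\xi|^2$. There are two obstructions.

*If $A=dF$ and $\xi=dG$* with $F(0)=G(0)=0$, then $\phi=|F|^2+|G|^2$ works. But $\{F=G=0\}\subset\mathbb C^3$ is cut out by two equations, so it has dimension at least $1$ at $0$ and contains a non-constant holomorphic disc through $0$, which with $\zeta=0$ lies in $H$. The type at $0$ is infinite.

*If $dA\ne0$*, then $\phi$ need not exist. It would have to satisfy $\partial\bar\partial\phi=A\wedge\bar A+\xi\wedge\bar\xi$, whose left side is closed. For the forms of the next section, $\xi=0$ at the origin, so $d(\xi\wedge\bar\xi)=d\xi\wedge\bar\xi-\xi\wedge d\bar\xi$ vanishes there. But $d(A\wedge\bar A)=dA\wedge\bar A-A\wedge d\bar A$ equals $dw_1\wedge dw_3\wedge d\bar w_2-dw_2\wedge d\bar w_1\wedge d\bar w_3\ne0$ at the origin. So no $\phi$ exists.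

Thus $dA\ne0$ is both what we need and what blocks the standard structure. The way out is to let $J$ produce the squares, as in Example 4, and to let $dA$ itself produce one of them. First we choose $A$ and $X$.

## 5. A polynomial vector field to which no curve through $0$ is nearly tangent

On $\mathbb C^3$ with coordinates $w=(w_1,w_2,w_3)$ put
$$A=dw_2-\tfrac12(w_3\,dw_1-w_1\,dw_3),\qquad f=w_1^2+w_3^2,\qquad g=w_1w_3-6w_2+w_1^3,$$
$$X=f\,\partial_{w_1}+\tfrac12(w_3f-w_1g)\,\partial_{w_2}+g\,\partial_{w_3},\qquad \xi=f\,dw_3-g\,dw_1.$$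
Then $dA=-\frac12(dw_3\wedge dw_1-dw_1\wedge dw_3)=dw_1\wedge dw_3$, and direct substitution gives
$$A(X)=0,\qquad \xi=\iota_XdA,\qquad \xi(X)=fg-gf=0. \tag{7}$$
The kernel of $A$ is spanned by $e_1=\partial_{w_1}+\frac12w_3\partial_{w_2}$ and $e_3=\partial_{w_3}-\frac12w_1\partial_{w_2}$, and $X=fe_1+ge_3$. For $v=v_1e_1+v_3e_3$ we have $\xi(v)=fv_3-gv_1$. So where $(f,g)\ne(0,0)$, the conditions $A(v)=\xi(v)=0$ say exactly that $v$ is a multiple of $X$. At the origin $X=0$.

**Test curves.** For $P=(0,t,0)$, $A(P')=1$. For $P=(0,0,t)$, $A(P')=0$ and $\xi(P')=t^2$. For $P=(t,0,0)$, $A(P')=0$ and $\xi(P')=-t^3$. Now try to improve the last one with $P=(t,bt^3,ct^2)$: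
$$A(P')=\tfrac12(6b+c)\,t^2,\qquad \xi(P')=(t^2+c^2t^4)\,2ct-(ct^3-6bt^3+t^3)=(6b+c-1)\,t^3+2c^3t^5.$$
Killing both leading terms would require $6b+c=0$ and $6b+c=1$. This incompatibility is the whole point of the choice of $g$. Without the term $w_1^3$, the curve $(t,0,0)$ would satisfy $A(P')=\xi(P')=0$ exactly. With $-\kappa w_2$ in place of $-6w_2$ the two equations would be $6b+c=0$ and $c+\kappa b=1$, which are solvable when $\kappa\ne6$.

**Lemma.** Let $P=(P_1,P_2,P_3)(t)$ be a holomorphic polynomial curve with $P(0)=0$, vanishing at $0$ to order exactly $\nu\ge1$. If $A(P')=O(t^M)$ and $\xi(P')=O(t^M)$, then $M\le4\nu-1$.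

*Proof.* Suppose $M\ge4\nu$. Orders are orders at $0$, and the zero function has order $\infty$.

**Leading coefficients.** The first aim is to show that $P_1$ strictly dominates, in the weights $(1,2,1)$ suggested by $A$. Let $m=\min(\operatorname{ord}P_1,\operatorname{ord}P_3,\frac12\operatorname{ord}P_2)$. Whichever component has order $\nu$, we get $0<m\le\nu$, so $M\ge4m$. Here $2m$ is an integer. Let $\lambda,\mu$ be the coefficients of $t^m$ in $P_1,P_3$ (zero if $m\notin\mathbb Z$), and let $e$ be the coefficient of $t^{2m}$ in $P_2$. Not all three vanish.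

In $A(P')=P_2'-\frac12(P_3P_1'-P_1P_3')$ the coefficient of $t^{2m-1}$ is $2me$: the bracket contributes $m(\mu\lambda-\lambda\mu)=0$ if $m\in\mathbb Z$, and has order at least $2m$ if $m\notin\mathbb Z$, since then $P_1,P_3$ have order at least $m+\frac12$. Since $M>2m-1$, $e=0$. Hence $(\lambda,\mu)\ne(0,0)$, and $m$ is an integer.

In $\xi(P')=(P_1^2+P_3^2)P_3'-(P_1P_3-6P_2+P_1^3)P_1'$ the coefficient of $t^{3m-1}$ is, using $e=0$ and $\operatorname{ord}P_1^3\ge3m>2m$,
$$m\big[(\lambda^2+\mu^2)\mu-\lambda\mu\cdot\lambda\big]=m\mu^3.$$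
Since $M>3m-1$, $\mu=0$, so $\lambda\ne0$.

**Reduction to a linear system with resonance.** We now normalize $P_1$ and look at the next coefficients. As $P_1=\lambda t^m+\cdots$ with $\lambda\ne0$, there is a local holomorphic parameter $\sigma$ at $0$ with $P_1=\sigma^m$. Changing the parameter multiplies $A(P')$ and $\xi(P')$ by a unit, so orders are unchanged. Since $\mu=e=0$, we can write $P_3=\sigma^mU$, $P_2=\sigma^{2m}V$ with $U(0)=V(0)=0$. Let $D=\sigma\frac{d}{d\sigma}$. Then
$$\sigma(P_1)_\sigma=m\sigma^m,\qquad \sigma(P_3)_\sigma=\sigma^m(DU+mU),\qquad \sigma(P_2)_\sigma=\sigma^{2m}(DV+2mV),$$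
and $f=\sigma^{2m}(1+U^2)$, $g=\sigma^{2m}(U-6V+\sigma^m)$ along $P$. Therefore
$$\sigma A(P_\sigma)=\sigma^{2m}\big(DV+2mV+\tfrac12DU\big),$$
$$\sigma\xi(P_\sigma)=\sigma^{3m}\big((1+U^2)(DU+mU)-m(U-6V+\sigma^m)\big)=\sigma^{3m}\big(DU+6mV-m\sigma^m+U^2(DU+mU)\big).$$
Both left sides are $O(\sigma^{M+1})$ with $M\ge4m$. So, modulo $\sigma^{m+1}$,
$$DV+2mV+\tfrac12DU\equiv0,\qquad DU+6mV-m\sigma^m+U^2(DU+mU)\equiv0. \tag{8}$$
Subtracting half of the second relation from the first,
$$DV-mV+\tfrac12m\sigma^m-\tfrac12U^2(DU+mU)\equiv0\pmod{\sigma^{m+1}}. \tag{9}$$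

**Contradiction at degree $m$.** Let $h=\min(\operatorname{ord}U,\operatorname{ord}V)\ge1$, and let $U_j,V_j$ be the coefficients of $\sigma^j$. The cubic terms have order at least $3h>h$. If $h<m$, the $\sigma^h$-coefficient of (9) is $(h-m)V_h=0$, so $V_h=0$, and the second relation of (8) gives $hU_h=-6mV_h=0$. This contradicts the choice of $h$. So $h\ge m$, the cubic terms have order at least $3m>m$, and the $\sigma^m$-coefficient of (9) reads $(m-m)V_m+\frac12m=0$. This is impossible. $\square$

The curve $(t,0,0)$ has $\nu=1$ and $M=3$, so the bound $4\nu-1$ is attained for $\nu=1$.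

## 6. An almost complex structure whose curves carry the squares $|A(w_t)|^2$ and $|\xi(w_t)|^2$

Let $\zeta=r+is$ be one more complex coordinate. The plan for producing the squares has two parts. If the Cauchy–Riemann equation for $\zeta$ is twisted by $A$, so that $s_t=-ir_t-\frac12A(w_t)$, then, $r$ and $s$ being real, applying $\partial_{\bar t}$ gives $r_{t\bar t}=-\frac12\operatorname{Im}\partial_{\bar t}(A(w_t))$. If $A(w_{\bar t})=0$, that last derivative is $dA(w_{\bar t},w_t)$. Choosing $w_{\bar t}=-i\,\overline{\xi(w_t)}\,X$ turns it into $-i|\xi(w_t)|^2$, because $\xi=\iota_XdA$. This is the square of $\xi$. The square of $A$ comes from a phase $e^{2is}$ in front of $A$.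

**Step 1: the structure and the hypersurface.** Let $n\ge4$ and $\mathbb C^n\ni(w,\zeta,q)$ with $w\in\mathbb C^3$, $\zeta=r+is\in\mathbb C$, $q\in\mathbb C^{n-4}$ (absent if $n=4$). Read $X(w)$ as a vector in $\mathbb C^3$, and $A_w(v),\xi_w(v)$ as complex-linear in $v\in\mathbb C^3$. For a tangent vector $(v,r',s',q')$ at $(w,r+is,q)$ set
$$a(v)=\operatorname{Re}\big(e^{2is}A_w(v)\big),\qquad J_0v=iv-2e^{-2is}\,\overline{\xi_w(v)}\,X(w),$$
$$J(v,r',s',q')=\big(J_0v,\ -(s'+a(v)),\ r'-a(J_0v),\ iq'\big).$$
To check $J^2=-1$: since $\xi(X)=0$, $\xi(J_0v)=i\xi(v)$, so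
$$J_0^2v=i\big(iv-2e^{-2is}\overline{\xi(v)}X\big)-2e^{-2is}\,\overline{i\xi(v)}\,X=-v.$$
The $r$-component of $J^2$ is $-\big(r'-a(J_0v)+a(J_0v)\big)=-r'$, and the $s$-component is $-(s'+a(v))-a(J_0^2v)=-s'$. So $J$ is a real-analytic almost complex structure on all of $\mathbb C^n$. Put
$$\rho=r+|q|^2,\qquad H=\{\rho=0\}.$$
Then $\rho$ is polynomial and $\partial\rho/\partial r=1$, so $d\rho\ne0$ everywhere. Also $0\in H$.

**Step 2: the equations of curves.** We translate $u_y=J(u)u_x$ for $u=(w,r+is,q)$. The last component says that $q$ is holomorphic. The $w$-component is $w_y=J_0w_x$, so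
$$w_{\bar t}=\tfrac12(w_x+iJ_0w_x)=-ie^{-2is}\,\overline{\xi(w_x)}\,X(w).$$
By (7), $\xi(w_{\bar t})=0$, hence $\xi(w_x)=\xi(w_t)$, and
$$w_{\bar t}=-ie^{-2is}\,\overline{\xi(w_t)}\,X(w),\qquad A(w_{\bar t})=0. \tag{10}$$
The $\zeta$-component says $r_y=-(s_x+a(w_x))$ and $s_y=r_x-a(J_0w_x)=r_x-a(w_y)$, so
$$s_t=\tfrac12(s_x-is_y)=\tfrac12\big(-r_y-ir_x\big)-\tfrac12\big(a(w_x)-ia(w_y)\big)=-ir_t-\tfrac12\big(a(w_x)-ia(w_y)\big).$$
Since $a(v)=\frac12\big(e^{2is}A(v)+e^{-2is}\overline{A(v)}\big)$ and $A(w_{\bar t})=0$,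
$$\tfrac12\big(a(w_x)-ia(w_y)\big)=\tfrac12\big(e^{2is}A(w_t)+e^{-2is}\,\overline{A(w_{\bar t})}\big)=\tfrac12\alpha,\qquad \alpha:=e^{2is}A(w_t).$$
Therefore
$$s_t=-ir_t-\tfrac12\alpha. \tag{11}$$

**Step 3: the identity for $r_{t\bar t}$.** This step produces the squares. Apply $\partial_{\bar t}$ to (11) and take imaginary parts. As $r_{t\bar t}$ and $s_{t\bar t}$ are real,
$$r_{t\bar t}=-\tfrac12\operatorname{Im}\alpha_{\bar t}.$$
Conjugating (11), $s_{\bar t}=ir_{\bar t}-\frac12\bar\alpha$. Next write $A=\sum_jA_j(w)\,dw_j$ with $A_j$ holomorphic. Then $\partial_{\bar t}(A_j(w))$ involves only $w_{\bar t}$, the terms with $w_{t\bar t}$ cancel in the following difference, and, since $A(w_{\bar t})\equiv0$,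
$$\partial_{\bar t}\big(A(w_t)\big)=\partial_{\bar t}\big(A(w_t)\big)-\partial_t\big(A(w_{\bar t})\big)=dA(w_{\bar t},w_t)=-ie^{-2is}\,\overline{\xi(w_t)}\,dA(X,w_t)=-ie^{-2is}|\xi(w_t)|^2.$$
Therefore
$$\alpha_{\bar t}=2is_{\bar t}\,\alpha-i|\xi(w_t)|^2=-2\alpha r_{\bar t}-i|\alpha|^2-i|\xi(w_t)|^2,$$
and
$$r_{t\bar t}=\tfrac12\big(|A(w_t)|^2+|\xi(w_t)|^2\big)+\operatorname{Im}(\alpha r_{\bar t}),\qquad |\alpha|=|A(w_t)|. \tag{12}$$

**What the phase is for.** Replace $e^{\pm2is}$ by $1$ everywhere. Then $J^2=-1$ still holds by the same computation, but now $\alpha=A(w_t)$ and the identity becomes $r_{t\bar t}=\frac12|\xi(w_t)|^2$. This does not suffice. Take $w=(0,t,0)$, $r=0$, $s=-x$, $q=0$. Here $\xi(w_t)=0$ and $w$ is holomorphic, so the $w$-equation holds. Also $A(w_x)=1$ and $A(w_y)=i$, so $a(w_x)=1$, $a(w_y)=0$, and the $\zeta$-equations $s_x=-r_y-a(w_x)=-1$, $s_y=r_x-a(w_y)=0$ hold. This is a curve through $0$ inside $H$. With the phase present, the term $-i|\alpha|^2$ rules such curves out.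

## 7. Discs in $H$ near the origin, and contact at most $8$ at the origin

**Step 1: discs through $p_\delta$.** For $\delta>0$ let $w^\delta=(\delta,0,0)$. Since $f(w^\delta)=\delta^2$, $X(w^\delta)\ne0$. Let $W$ be the holomorphic solution of $W'=X(W)$, $W(0)=w^\delta$, on some disc $|t|<c_0$, and put $w(t)=W(c_0t)$ on $\mathbb D$ and $u=(w,0,0)$. Then $w_t=c_0X(w)$, so $\xi(w_t)=0$ and $A(w_t)=0$ by (7). Since $w$ is holomorphic, $w_x=w_t$ and $w_y=iw_t$. Hence $J_0w_x=iw_x=w_y$, and $a(w_x)=a(w_y)=0$, so the $\zeta$-equations hold with $r=s=0$. Thus $u$ is $J$-holomorphic. It is contained in $H$, it has $u(0)=p_\delta:=(\delta,0,\dots,0)$, and it is regular because $w_t(0)=c_0X(w^\delta)\ne0$. So $\Delta_1(H,p_\delta)=\infty$, and $p_\delta\to0$ as $\delta\to0^+$.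

**Step 2: contact controls $A(w_t)$, $\xi(w_t)$ and $q_t$.** Let $u=(w,r+is,q)$ be a complex curve with $u(0)=0$ and valuation $\nu$, and let $N\ge2$ be an integer with $\rho\circ u=O(|t|^N)$. We shall prove $N\le8\nu$. This gives $\nu(\rho(u))\le8\nu$: infinite order is excluded, since then every $N$ would be allowed, and order $1$ is trivial.

Write $\rho$ for $\rho\circ u$ and insert $r=\rho-|q|^2$ in (12). As $q$ is holomorphic, $(|q|^2)_{t\bar t}=|q_t|^2$ and $(|q|^2)_{\bar t}=\sum_jq_j\overline{q_j'}$. Hence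
$$\tfrac12\big(|\alpha|^2+|\xi(w_t)|^2\big)+|q_t|^2=\rho_{t\bar t}-\operatorname{Im}(\alpha\rho_{\bar t})+\operatorname{Im}\Big(\alpha\sum_jq_j\overline{q_j'}\Big).$$
Near $t=0$ we have $|q|\le\frac12$, so the last term is at most $\frac12|\alpha||q_t|\le\frac14(|\alpha|^2+|q_t|^2)$. Moving it to the left,
$$\tfrac14\big(|A(w_t)|^2+|\xi(w_t)|^2+|q_t|^2\big)\le|\rho_{t\bar t}|+|\alpha||\rho_{\bar t}|=O(|t|^{N-2}).$$
Put $M=\lceil N/2\rceil-1$, the smallest integer with $M\ge(N-2)/2$. By fact 3 of Section 1 the smooth functions $A(w_t),\xi(w_t),q_t$ are $O(|t|^M)$. Note that $2M+1\le N\le2M+2$.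

**Step 3: reduction to the Lemma.** Suppose $M\ge4\nu$. We show that $w$ is, to high order, a holomorphic curve satisfying the hypotheses of the Lemma.

First, $q(0)=0$ and $q_t=O(|t|^M)$ with $q$ holomorphic, so $q=O(|t|^{M+1})$. Then $r=\rho-|q|^2=O(|t|^N)$, since $2M+2\ge N$. By (11), $s_t=-ir_t-\frac12\alpha=O(|t|^M)$, since $N-1\ge M$. As $s$ is real, $s_{\bar t}=\overline{s_t}$ has the same order, and $s(0)=0$, so $s=O(|t|^{M+1})$.

Since $M+1>\nu$ and $N\ge2M+1>\nu$, the components $\zeta$ and $q$ vanish to order $>\nu$. So $w$ vanishes at $0$ to order exactly $\nu$.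

By (10), $w_{\bar t}=O(|t|^M)$. So all derivatives of $w$ at $0$ of order $\le M$ that involve $\partial_{\bar t}$ vanish, being derivatives of $w_{\bar t}$ of order $\le M-1$. Hence the Taylor polynomial of $w$ of degree $M$ is a holomorphic polynomial $P$ in $t$:
$$w=P(t)+O(|t|^{M+1}),\qquad w_t=P'+O(|t|^M).$$
Here $P(0)=0$, and $P$ has order exactly $\nu$ because $\nu\le M$. The coefficients of $A$ and $\xi$ are polynomials in $w$, so replacing $w$ by $P$ changes them by $O(|t|^{M+1})$. Consequently
$$A_P(P')=A_w(w_t)+O(|t|^M)=O(t^M),\qquad \xi_P(P')=\xi_w(w_t)+O(|t|^M)=O(t^M).$$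
The Lemma gives $M\le4\nu-1$, contradicting $M\ge4\nu$.

**Step 4: the bound.** So $M\le4\nu-1$, that is, $\lceil N/2\rceil\le4\nu$, and $N\le8\nu$. Since $u$ was an arbitrary curve through $0$, $\Delta_1(H,0)\le8$. With Step 1 this proves that $0$ is a point of finite type which is a limit of the points $p_\delta\in H$ with $\Delta_1(H,p_\delta)=\infty$. So no finite function of $n$ and $\Delta_1(H,0)$ bounds $\Delta_1(H,\cdot)$ on any neighborhood of $0$ in $H$. This is Theorem A. $\blacksquare$
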